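
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The lifespan of small solutions of a one-dimensional\\ semilinear wave equation with scattering damping}


\begin{abstract}
We consider $u_{tt}-u_{xx}+\mu(1+t)^{-\beta}u_t=|u|^p$ on the real line, with $p>1$, $\mu>0$, $\beta>1$ and compactly supported data $(\varepsilon f,\varepsilon g)$. We prove the conjecture that the lifespan $T(\varepsilon)$ is of exact order $\varepsilon^{-(p-1)/2}$ if $\int g\neq0$, and of exact order $\varepsilon^{-p(p-1)/(p+1)}$ if $\int g=0$. The proof works for every damping coefficient $b(t)$ with $b=O((1+t)^{-\beta})$ and $b'=O((1+t)^{-\beta-1})$, without a sign condition. We also show that $T(\varepsilon)$, multiplied by the corresponding power of $\varepsilon$, converges as $\varepsilon\to0$. The limit is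 determined by the blow-up radius of a radial ordinary differential equation in the first case. In the second it is the blow-up time of an integral equation driven by the scattering profiles of the linear solution.
\end{abstract}

\section{Introduction}

\subsection{The problem and the results}

Consider the initial value problem
\begin{equation}\label{eq:posed}
\begin{cases}
u_{tt}-u_{xx}+\dfrac{\mu}{(1+t)^{\beta}}\,u_t=|u|^p & \text{in }\mathbf R\times(0,\infty),\\[2mm]
u(x,0)=\varepsilon f(x),\quad u_t(x,0)=\varepsilon g(x), & x\in\mathbf R,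
\end{cases}
\end{equation}
where $p>1$, $\mu>0$, $\beta>1$, and $(f,g)\in H^1(\mathbf R)\times L^2(\mathbf R)$ is a fixed, compactly supported pair with $(f,g)\not\equiv(0,0)$. Because $\beta>1$, the damping coefficient is integrable in time. This is called \emph{scattering damping}: linear waves keep a positive fraction of their energy and behave like free waves for large times (see Lemma~\ref{lem:linear} and its proof). Let $T(\varepsilon)\in(0,\infty]$ be the maximal existence time, or \emph{lifespan}, of the energy solution. Write $T(\varepsilon)\sim C\varepsilon^{-a}$ if $c\,\varepsilon^{-a}\le T(\varepsilon)\le C\varepsilon^{-a}$ for all sufficiently small $\varepsilon>0$, with positive constants $c<C$ independent of $\varepsilon$. Conjecture~3 of \cite{source} states that in one space dimension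
\begin{equation}\label{eq:conj}
T(\varepsilon)\sim
\begin{cases}
C\varepsilon^{-\frac{p-1}{2}} & \text{if }\int_{\mathbf R}g\,dx\neq0,\\[1mm]
C\varepsilon^{-p\frac{p-1}{p+1}} & \text{if }\int_{\mathbf R}g\,dx=0.
\end{cases}
\end{equation}
We prove that the conjecture is true for every $p>1$, $\mu>0$, $\beta>1$.

Only the decay of the damping coefficient matters, so we replace $\mu(1+t)^{-\beta}$ by a function $b\in C^1([0,\infty))$ with
\begin{equation}\label{H}
|b(t)|\le C(1+t)^{-\beta},\qquad |b'(t)|\le C(1+t)^{-\beta-1},\qquad \beta>1,\tag{H}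
\end{equation}
and study
\begin{equation}\label{eq:main}
u_{tt}-u_{xx}+b(t)u_t=|u|^p,\qquad u(\cdot,0)=\varepsilon f,\quad u_t(\cdot,0)=\varepsilon g .
\end{equation}
There is no sign condition on $b$. In particular $b=\mu(1+t)^{-\beta}$ is allowed for every real $\mu$.

\begin{theorem}\label{thm:order}
Let $p>1$, assume \eqref{H}, and let $(f,g)\in H^1\times L^2$ be compactly supported with $(f,g)\not\equiv(0,0)$. Then there are constants $0<c<C$ such that for all sufficiently small $\varepsilon>0$
\[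
c\,\varepsilon^{-\frac{p-1}2}\le T(\varepsilon)\le C\varepsilon^{-\frac{p-1}2}\quad\text{if }\int g\,dx\ne0,
\qquad
c\,\varepsilon^{-\frac{p(p-1)}{p+1}}\le T(\varepsilon)\le C\varepsilon^{-\frac{p(p-1)}{p+1}}\quad\text{if }\int g\,dx=0 .
\]
\end{theorem}

For given $p$, the order of the lifespan is thus decided solely by whether $\int g\,dx$ vanishes. The second result identifies the leading constant. Throughout, let
\[
\Delta(x,t)=\{(y,s):0\le s\le t,\ |x-y|\le t-s\},\qquad \Gamma=\{(x,t):t\ge0,\ |x|\le t\},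
\]
the backward triangle of a point and the solid light cone of the origin, and let
\[
B(t)=\int_0^tb\,ds,\qquad B_\infty=\int_0^\infty b\,ds,\qquad b_*=\int_0^\infty|b|\,ds,\qquad m=\tfrac12e^{-B_\infty}\int g\,dx .
\]
For $b=\mu(1+t)^{-\beta}$ we have $B_\infty=\mu/(\beta-1)$. For a continuous function $\Lambda$ on $\Gamma$ consider the integral equation
\begin{equation}\label{eq:limit}
U(x,t)=\Lambda(x,t)+\tfrac12\iint_{\Delta(x,t)\cap\Gamma}|U|^p\,dy\,ds,\qquad (x,t)\in\Gamma .
\end{equation}
It has a unique maximal continuous solution (Lemma~\ref{lem:volterra}). Let $\Theta[\Lambda]\in(0,\infty]$ be its existence time. Finally, let $u^0$ be the solution of the linear equation $u_{tt}-u_{xx}+bu_t=0$ with data $(f,g)$, and let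
\[
\varphi_\pm(\alpha)=\lim_{t\to\infty}u^0(\pm(t-\alpha),t)
\]
be its profiles along the two families of characteristics. They exist and are not both identically zero (Lemma~\ref{lem:linear}).

\begin{theorem}\label{thm:sharp}
Under the assumptions of Theorem~\ref{thm:order} the following holds.

\textup{(i)} If $\int g\,dx\neq0$, then
\[
\lim_{\varepsilon\to0}\varepsilon^{\frac{p-1}2}T(\varepsilon)=|m|^{-\frac{p-1}2}\,\Theta_{\operatorname{sgn}m}\in(0,\infty),
\]
where $\Theta_\pm$ is the blow-up radius of the solution of $\psi''+\frac1r\psi'=|\psi|^p$, $\psi(0)=\pm1$, $\psi'(0)=0$, and $\Theta_{\operatorname{sgn}m}$ is $\Theta_+$ if $m>0$ and $\Theta_-$ if $m<0$.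

\textup{(ii)} If $\int g\,dx=0$, then $a_\pm=\int|\varphi_\pm|^p\,d\alpha$ are finite, $a_++a_->0$, and
\[
\lim_{\varepsilon\to0}\varepsilon^{\frac{p(p-1)}{p+1}}T(\varepsilon)=\Theta[J]\in(0,\infty),\qquad J(x,t)=\tfrac14\bigl(a_+(t+x)+a_-(t-x)\bigr).
\]
\end{theorem}

Thus, to leading order, the damping enters only through the factor $e^{-B_\infty}$ in (i), and only through the scattering profiles in (ii).

\subsection{Where the exponents come from}\label{sec:heuristic}

Let first $b=0$ and $\operatorname{supp}f,\operatorname{supp}g\subset[-R,R]$. By d'Alembert's formula,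
\[
u^0(x,t)=\tfrac12\bigl(f(x+t)+f(x-t)\bigr)+\tfrac12\int_{x-t}^{x+t}g\,dy,\qquad
u=\varepsilon u^0+\tfrac12\iint_{\Delta(x,t)}|u|^p\,dy\,ds .
\]
For $|x|\le t-R$ the function $u^0$ is the constant $\frac12\int g$.

If $\int g\ne0$, the linear wave is a \emph{plateau} of height $\varepsilon m$ over the whole cone. The triangle $\Delta(x,t)$ has area $t^2$, so the nonlinear correction has size $\varepsilon^pt^2$. It reaches the size $\varepsilon$ of the plateau when $t\approx\varepsilon^{-(p-1)/2}$.

If $\int g=0$, the plateau is absent and $u^0$ consists of two pulses of bounded width along $x=\pm t$. Integrating $|\varepsilon u^0|^p$ over $\Delta(x,t)$ gives only $\varepsilon^pt$, and this is now the size of $u$ inside the cone. The feedback of this part is $(\varepsilon^pt)^pt^2$. It is comparable to $\varepsilon^pt$ when $t^{p+1}\approx\varepsilon^{-p(p-1)}$, which gives the second exponent. It exceeds the first because $2p>p+1$.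

To turn this into a proof we must deal with the following points.

\emph{Damping.} An integrable coefficient should only change the height of the plateau. The mean $F_0=\int u^0\,dx$ satisfies $F_0''+bF_0'=0$, so $F_0'=e^{-B}\int g$ tends to $e^{-B_\infty}\int g$. This explains $m$. It also shows where $\beta>1$ matters: for $b=\mu(1+t)^{-\beta}$ with $\mu>0$ and $\beta\le1$ we have $B_\infty=\infty$, the mean velocity tends to zero, and the mechanism described above is lost. Quantitatively, Section~\ref{sec:repr} gives a Duhamel formula whose kernel differs from $\frac12$ by $O((1+s)^{1-\beta})$.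

\emph{Tails when $\int g=0$.} With damping the linear wave need not vanish inside the cone. A direct perturbation argument gives the bound $(1+t-|x|)^{1-\beta}$, which is too weak: if $(\beta-1)p\le1$, it does not bound $\int|u^0|^pdx$ uniformly in time. We need, and prove in Section~\ref{sec:linear}, the rate $(1+t-|x|)^{-\beta}$.

\emph{Sign when $\int g<0$.} The nonlinearity is positive and works against a negative plateau, so one has to exclude that it merely cancels the plateau. Section~\ref{sec:toy} shows, in the undamped case, the idea that excludes this: near the edge of the cone the linear part still dominates. The same idea gives the upper bound for $\int g=0$.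

Sections~\ref{sec:lower} and \ref{sec:upper} prove Theorem~\ref{thm:order}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\subsection{Conventions and energy solutions}

All functions are real, and $C,c$ denote positive constants independent of $\varepsilon,x,t$, which may change from line to line. Fix $R\ge1$ with $\operatorname{supp}f,\operatorname{supp}g\subset[-R,R]$, and put
\[
\lambda(t)=e^{B(t)/2},\qquad \mathcal GH(x,t)=\tfrac12\iint_{\Delta(x,t)}H\,dy\,ds,\qquad d(x,t)=1+(t-|x|)_+ .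
\]
We use Gronwall's inequality in the form: if $r\ge0$ is measurable and locally bounded, $h\ge0$ is locally integrable and $r(t)\le a+\int_s^th\,r\,d\tau$ for $t\ge s$, then $r(t)\le a\exp\int_s^th\,d\tau$.

An \emph{energy solution} on $[0,T)$ is a function $u\in C([0,T);H^1)\cap C^1([0,T);L^2)$ solving \eqref{eq:main}. Since $H^1(\mathbf R)\subset L^\infty(\mathbf R)$, the inequality $\bigl||u|^p-|v|^p\bigr|\le p\max(|u|,|v|)^{p-1}|u-v|$ shows that $u\mapsto|u|^p$ is locally Lipschitz from $H^1$ to $L^2$. The standard contraction argument gives a unique maximal energy solution, the support property $\operatorname{supp}u(\cdot,t)\subset[-t-R,t+R]$, and an existence time bounded below in terms of the $H^1\times L^2$ norm of the data, uniformly for initial times in bounded intervals. The linear solution $u^0$ exists for all times and has the same support property.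

\begin{lemma}\label{lem:BA}
If $T(\varepsilon)<\infty$, then $u$ is unbounded on $\mathbf R\times[0,T(\varepsilon))$.
\end{lemma}

\begin{proof}
Suppose $|u|\le M$ and $T=T(\varepsilon)<\infty$. By the support property, $\||u|^p\|_{L^2}\le M^p(2T+2R)^{1/2}$. For the energy $e(t)=\frac12\int(u_t^2+u_x^2)\,dx$ we have $e'\le2|b|e+\|u_t\|_{L^2}\||u|^p\|_{L^2}\le C(1+e)$, so $e$ is bounded. Then $\|u\|_{L^2}$ is bounded too, because $\|u(t)\|_{L^2}\le\|u(0)\|_{L^2}+\int_0^t\|u_t\|_{L^2}ds$. By the lower bound for the existence time, $u$ extends beyond $T$, a contradiction.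
\end{proof}

\section{A worked case: no damping, negative mean velocity}\label{sec:toy}

Let $b=0$, $f=0$ and $g=-1$ on $[-1,1]$, $g=0$ elsewhere. Then $R=1$, $\int g=-2$, and
\[
u=\varepsilon u^0+\tfrac12\iint_{\Delta(x,t)}|u|^p,\qquad |u^0|\le1,\qquad u^0=-1\ \text{ for }|x|\le t-1 .
\]
Let $F=\int u\,dx$. Integrating the equation gives
\[
F''(t)=N(t):=\int|u|^p\,dx,\qquad F'(0)=-2\varepsilon .
\]
Suppose that $F'\ge\varepsilon$ holds at a time of order $T_1=\varepsilon^{-(p-1)/2}$. Since $F'$ is nondecreasing, $F$ becomes nonnegative after a further time of order $T_1$, and then a differential inequality for $F$ forces blow-up (Corollary~\ref{cor:criterion}). So we have to show that $F'\ge\varepsilon$ holds at a time of order $T_1$, if the solution lives that long. The difficulty is that at such times the nonlinear term may be as large as $\varepsilon u^0$ in the middle of the cone, and $u$ may be close to zero there.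

\emph{Near the edge of the cone the linear part still dominates.} If $s-x\le\eta$, then the part of $\Delta(x,s)$ in the support of $u$ has area at most $(\eta+1)(s+1)$. It is thin in one characteristic direction (Figure~\ref{fig:strip}). Let $(\eta+1)(t+1)\le2^{-p}\varepsilon^{-(p-1)}$. As long as $|u|\le2\varepsilon$ in the strip $\{s-x\le\eta\}$ and $s\le t$,
\[
|u-\varepsilon u^0|\le\tfrac12(2\varepsilon)^p(\eta+1)(t+1)\le\tfrac12\varepsilon ,
\]
so $|u|\le\frac32\varepsilon$ there. By continuity the bound $|u|\le2\varepsilon$ is never lost up to time $t$. Hence $u\le-\frac12\varepsilon$ at those points of the strip, up to time $t$, where $u^0=-1$.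

\emph{The strip may shrink as $t$ grows.} Let $L>1$. For $T_1\le t\le LT_1$ choose $\eta_t=2^{-p-2}\varepsilon^{-(p-1)}/t=2^{-p-2}T_1^2/t$. For small $\varepsilon$, depending on $L$, we have $2\le\eta_t\le t$, hence $(\eta_t+1)(t+1)\le4\eta_tt=2^{-p}\varepsilon^{-(p-1)}$, as required. For $1\le t-x\le\eta_t$ we have $0\le x\le t-1$, so $u^0=-1$ and
\[
N(t)\ge(\varepsilon/2)^p(\eta_t-1)\ge(\varepsilon/2)^p\,\tfrac12\eta_t=2^{-2p-3}\,\frac{\varepsilon}{t}\qquad(T_1\le t\le LT_1).
\]

\emph{The contributions of dyadic times add up.} Integrating,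
\[
F'(LT_1)\ge-2\varepsilon+2^{-2p-3}\varepsilon\log L\ge\varepsilon\qquad\text{as soon as }\log L\ge3\cdot2^{2p+3}.
\]
The constant $L$ does not depend on $\varepsilon$, so the order of the time is still $T_1$, with no logarithm of $\varepsilon$. The scale-invariant bound $N\ge c\,\varepsilon/t$ is essential: on a single interval such as $[T_1,2T_1]$ it guarantees only the gain $2^{-2p-3}\varepsilon\log2$, which does not make up for $-2\varepsilon$.

\section{A Duhamel formula with kernel close to one half}\label{sec:repr}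

We remove the first-order term by the substitution $v=\lambda u$. Since $\lambda'=\frac b2\lambda$, a direct computation gives
\[
u_{tt}+bu_t=\lambda^{-1}(v_{tt}+Vv),\qquad V=-\frac{b'}2-\frac{b^2}4 .
\]
By \eqref{H} and $2\beta>1+\beta$,
\begin{equation}\label{eq:V}
|V(t)|\le C(1+t)^{-1-\beta},\qquad \int_0^\infty(1+t)|V(t)|\,dt<\infty .
\end{equation}
This is the place where the bound on $b'$ is used. The weight $1+t$ is needed because $\mathcal G$ integrates over triangles with slices as long as the time variable.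

\medskip
\noindent\textbf{The kernel.} For $t\ge s\ge0$ and $|z|\le t-s$ let $E(z;t,s)$ be the solution, obtained by Picard iteration, of
\begin{equation}\label{eq:E}
E(z;t,s)=\tfrac12-\tfrac12\int_s^t\int_{|y|\le\tau-s,\ |y-z|\le t-\tau}V(\tau)E(y;\tau,s)\,dy\,d\tau ,
\end{equation}
and let $E=0$ for $|z|>t-s$. All iterates are continuous on $\{|z|\le t-s\}$ and converge locally uniformly there, so $E$ is continuous on this set. The $y$-slices in \eqref{eq:E} have length at most $2(\tau-s)$. Therefore $r(t)=\sup_{|z|\le t-s}|E(z;t,s)|$ satisfies $r(t)\le\frac12+\int_s^t(\tau-s)|V(\tau)|r(\tau)\,d\tau$. With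
\[
\kappa_s=\int_s^\infty(\tau-s)|V(\tau)|\,d\tau\le C(1+s)^{1-\beta},
\]
Gronwall's inequality and \eqref{eq:E} give, for $|z|\le t-s$,
\begin{equation}\label{eq:Ebound}
|E|\le\tfrac12e^{\kappa_s}\le C,\qquad |E-\tfrac12|\le\tfrac12\kappa_se^{\kappa_s}\le C(1+s)^{1-\beta}.
\end{equation}

\begin{proposition}\label{prop:duhamel}
Let $k(z;t,s)=\frac{\lambda(s)}{\lambda(t)}E(z;t,s)$. Then for $0\le t<T(\varepsilon)$
\begin{equation}\label{eq:duhamel}
u(x,t)=\varepsilon u^0(x,t)+\iint_{\Delta(x,t)}k(x-y;t,s)\,|u(y,s)|^p\,dy\,ds,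
\end{equation}
and there is a constant $K$ such that
\begin{equation}\label{eq:kbound}
|k|\le K,\qquad |k(z;t,s)-\tfrac12|\le C(1+s)^{1-\beta}\quad(|z|\le t-s).
\end{equation}
\end{proposition}

\begin{proof}
By d'Alembert's formula with source term, $v=\lambda u$ and $\varepsilon v^0=\varepsilon\lambda u^0$ satisfy
\[
v=v_{\rm free}-\mathcal G(Vv)+\mathcal G(\lambda|u|^p),\qquad \varepsilon v^0=v_{\rm free}-\mathcal G(V\varepsilon v^0)
\]
with the same free wave $v_{\rm free}$, the one with data $\varepsilon f$, $\varepsilon(g+\frac{b(0)}2f)$. Hence $D=v-\varepsilon v^0$ solves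
\begin{equation}\label{eq:D}
D=\mathcal GH-\mathcal G(VD),\qquad H=\lambda|u|^p ,
\end{equation}
and $D,H$ are bounded on $\mathbf R\times[0,\tau]$ for every $\tau<T(\varepsilon)$. Put $\tilde D(x,t)=\int_0^t\int E(x-y;t,s)H(y,s)\,dy\,ds$. By Fubini's theorem,
\[
-\mathcal G(V\tilde D)(x,t)=\iint_{\Delta(x,t)}H(y,s)\,e(y,s)\,dy\,ds,
\]
where
\[
e(y,s)=-\tfrac12\int_s^t\int_{|y'-y|\le\tau-s,\ |y'-x|\le t-\tau}V(\tau)E(y'-y;\tau,s)\,dy'd\tau=E(x-y;t,s)-\tfrac12
\]
by \eqref{eq:E}. The restriction to $(y,s)\in\Delta(x,t)$ is no loss, because for $|x-y|>t-s$ the inner domain is empty. So $-\mathcal G(V\tilde D)=\tilde D-\mathcal GH$, that is, $\tilde D$ solves \eqref{eq:D}. The difference $\delta$ of two solutions of \eqref{eq:D} that are bounded on $\mathbf R\times[0,\tau]$ satisfies $\|\delta(t)\|_\infty\le\int_0^t(t-s)|V(s)|\,\|\delta(s)\|_\infty ds$, hence vanishes. Thus $D=\tilde D$, and division by $\lambda(t)$ gives \eqref{eq:duhamel}. Finally, $|B|\le b_*$ and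
\[
\Bigl|\frac{\lambda(s)}{\lambda(t)}-1\Bigr|\le C|B(t)-B(s)|\le C\int_s^\infty(1+\tau)^{-\beta}d\tau\le C(1+s)^{1-\beta},
\]
which together with \eqref{eq:Ebound} gives \eqref{eq:kbound}.
\end{proof}

\section{The linear solution}\label{sec:linear}

\begin{lemma}\label{lem:linear}
\begin{enumerate}
\item[\textup{(a)}] There is $C_0>0$ with $|u^0|\le C_0$.
\item[\textup{(b)}] $|u^0(x,t)-m|\le C\,d(x,t)^{1-\beta}$ for $|x|\le t-R$.
\item[\textup{(c)}] If $\int g=0$, then $|u^0(x,t)|\le C\,d(x,t)^{-\beta}$ for $|x|\le t+R$.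
\item[\textup{(d)}] There are continuous $\varphi_\pm$ on $\mathbf R$, vanishing on $(-\infty,-R]$ and not both identically zero, with $u^0(\pm(t-\alpha),t)\to\varphi_\pm(\alpha)$ as $t\to\infty$, locally uniformly in $\alpha$.
\end{enumerate}
\end{lemma}

The proof of (b) and (c) compares the wave with its mean. For early times the slices of $\Delta(x,t)$ contain the whole support of $v^0$, so these slices see only $\int v^0dx$, which solves an ODE. Late times are controlled by the decay of $V$.

\begin{proof}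
Write $v^0=\lambda u^0$. It satisfies $v^0=v_{\rm free}-\mathcal G(Vv^0)$, where now $v_{\rm free}$ has data $f$, $g+\frac{b(0)}2f$.

(a) The function $v_{\rm free}$ is bounded because $f\in L^\infty$ and $f,g\in L^1$. As $v^0(\cdot,s)$ is supported in $|y|\le s+R$,
\[
\|v^0(t)\|_\infty\le C+\int_0^t|V(s)|(s+R)\|v^0(s)\|_\infty ds .
\]
By \eqref{eq:V} and Gronwall's inequality $v^0$ is bounded, and so is $u^0$, since $|B|\le b_*$.

(b) Let $F_0=\int u^0dx$. Testing the equation with a cutoff equal to $1$ on the support gives $F_0''+bF_0'=0$. So $F_0'=e^{-B}\int g$ and $|F_0|\le C(1+t)$. Then $Q=\int v^0dx=\lambda F_0$ satisfies $Q''+VQ=0$ and $Q'(0)=\int(g+\frac{b(0)}2f)\,dx$.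

Let $|x|\le t-R$ and $\sigma=(t-|x|-R)/2\ge0$. The slice of $\Delta(x,t)$ at time $s$ is $[x-(t-s),x+(t-s)]$. It contains $[-s-R,s+R]$ exactly if $|x|+s+R\le t-s$, that is, if $s\le\sigma$. Moreover $x+t\ge R$ and $x-t\le-R$, so $f(x\pm t)=0$ (note $f(\pm R)=0$ by continuity) and $v_{\rm free}(x,t)=\frac12Q'(0)$. Hence
\begin{equation}\label{eq:Qrho}
v^0(x,t)=\tfrac12Q'(0)-\tfrac12\int_0^\sigma VQ\,ds+\rho=\tfrac12Q'(\sigma)+\rho,\qquad |\rho|\le\tfrac12\int_\sigma^\infty|V(s)|\,\|v^0(s)\|_{L^1}ds .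
\end{equation}
By (a), $\|v^0(s)\|_{L^1}\le C(1+s)$, so $|\rho|\le C\int_\sigma^\infty(1+s)^{-\beta}ds\le C(1+\sigma)^{1-\beta}$. Moreover
\begin{equation}\label{eq:Qprime}
Q'(\sigma)=\lambda(\sigma)\Bigl(e^{-B(\sigma)}\int g+\tfrac12b(\sigma)F_0(\sigma)\Bigr)=e^{-B_\infty/2}\int g+O\bigl((1+\sigma)^{1-\beta}\bigr),
\end{equation}
because $\lambda e^{-B}=e^{-B/2}$, $|B(\sigma)-B_\infty|\le C(1+\sigma)^{1-\beta}$ and $|bF_0|\le C(1+\sigma)^{1-\beta}$. Multiplying $v^0(x,t)$ by $\lambda(t)^{-1}=e^{-B_\infty/2}+O((1+t)^{1-\beta})$ and using $\sigma\le t$, we obtain $u^0=m+O((1+\sigma)^{1-\beta})$. Since $d(x,t)=1+2\sigma+R\le C(1+\sigma)$, this is (b).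

(c) Now $F_0=\int f$ is constant, and the first equality in \eqref{eq:Qprime} becomes $Q'=\frac12\lambda b\int f$, so $|Q'(\sigma)|\le C(1+\sigma)^{-\beta}$. For $t-R\le|x|\le t+R$ the function $d$ is bounded and (a) suffices, so only $|x|\le t-R$ has to be considered. We improve the decay step by step.

Suppose $|v^0|\le Cd^{-\gamma}$ on $|x|\le t+R$ for some $\gamma\in(0,1)$. Then $\|v^0(s)\|_{L^1}\le C+2C\int_0^s(1+s-x)^{-\gamma}dx\le C(1+s)^{1-\gamma}$, and \eqref{eq:Qrho} gives
\[
|v^0|\le C(1+\sigma)^{-\beta}+C\int_\sigma^\infty(1+s)^{-\beta-\gamma}ds\le C(1+\sigma)^{-(\gamma+\beta-1)} ,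
\]
since $\gamma+\beta-1<\beta$. Thus the exponent $\gamma$ may be replaced by $\gamma+\beta-1$, and, as $d\ge1$, also by any smaller exponent. Choose $\delta\in(0,\beta-1]$ such that $1/\delta$ is not an integer. By (b) with $m=0$ the bound holds with $\gamma=\delta$. If $\delta<1$, repeating the step gives it with $\gamma=2\delta,3\delta,\dots$, up to and including the first multiple that exceeds $1$; no multiple equals $1$. In any case the bound holds with some $\gamma>1$. Then $\|v^0(s)\|_{L^1}\le C$, so $|\rho|\le C\int_\sigma^\infty(1+s)^{-1-\beta}ds\le C(1+\sigma)^{-\beta}$, and \eqref{eq:Qrho} gives the exponent $\beta$.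

(d) Let $\mathcal E(t)=\frac12\int(|u^0_t|^2+|u^0_x|^2)\,dx$. Since $\mathcal E'=-b\int|u^0_t|^2dx$, we have $|\mathcal E'|\le2|b|\mathcal E$ and
\[
\mathcal E(0)e^{-2b_*}\le\mathcal E(t)\le\mathcal E(0)e^{2b_*}.
\]
Moreover $\mathcal E(0)>0$: otherwise $g=0$ and $f'=0$, and then $f=0$ by compact support. Put $q=u^0_t-u^0_x$ and $r=u^0_t+u^0_x$, so $(\partial_t+\partial_x)q=-bu^0_t=(\partial_t-\partial_x)r$. For $\tilde q(\alpha,t)=q(t-\alpha,t)$ and $\tilde r(\alpha,t)=r(-(t-\alpha),t)$ this means, as identities in $L^2(\mathbf R)$,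
\[
\tilde q(\cdot,t)=\tilde q(\cdot,0)-\int_0^tb(s)u^0_t(s-\cdot,s)\,ds,\qquad
\tilde r(\cdot,t)=\tilde r(\cdot,0)-\int_0^tb(s)u^0_t(\cdot-s,s)\,ds .
\]
For data in $H^2\times H^1$ this is the fundamental theorem of calculus. The general case follows by density and the energy bound. As $\|b(s)u^0_t(s)\|_{L^2}\le C|b(s)|$ is integrable, $\tilde q\to q_\infty$ and $\tilde r\to r_\infty$ in $L^2(\mathbf R)$. Since $\|q\|_{L^2}^2+\|r\|_{L^2}^2=4\mathcal E\ge c>0$, the limits $q_\infty,r_\infty$ are not both zero.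

Next, $\partial_\alpha[u^0(t-\alpha,t)]=-u^0_x(t-\alpha,t)=\frac12(q-r)(t-\alpha,t)$. The wave $r$, which moves to the left, does not contribute in the limit: for a bounded interval $I$,
\[
\int_I|r(t-\alpha,t)|^2d\alpha=\int_{2t-I}|\tilde r(\alpha',t)|^2d\alpha'\le2\|\tilde r(t)-r_\infty\|_{L^2}^2+2\int_{2t-I}|r_\infty|^2d\alpha'\to0 .
\]
Since $u^0(t+R,t)=0$, integration from $\alpha=-R$ and the Cauchy--Schwarz inequality give $u^0(t-\alpha,t)\to\varphi_+(\alpha):=\frac12\int_{-R}^\alpha q_\infty\,d\alpha'$, locally uniformly. For $\alpha<-R$ we have $\tilde q(\alpha,t)=0$, so $q_\infty=0$ there. Hence $\varphi_+=0$ on $(-\infty,-R]$, and $\varphi_+\equiv0$ if and only if $q_\infty=0$. The reflection $x\mapsto-x$ exchanges $q$ and $r$ and gives the same statements for $\varphi_-(\alpha)=\frac12\int_{-R}^\alpha r_\infty\,d\alpha'$.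
\end{proof}

\section{Lower bounds for the lifespan}\label{sec:lower}

\begin{proposition}\label{prop:lower}
For small $\varepsilon$ we have $T(\varepsilon)\ge c\,\varepsilon^{-(p-1)/2}$. If $\int g=0$, then $T(\varepsilon)\ge c\,\varepsilon^{-p(p-1)/(p+1)}$.
\end{proposition}

\begin{proof}
\emph{Arbitrary data.} The function $M(t)=\sup_{s\le t}\|u(s)\|_\infty$ is continuous, and $M(0)=\varepsilon\|f\|_\infty\le C_0\varepsilon$. As $\Delta(x,t)$ has area $t^2$, \eqref{eq:duhamel} and \eqref{eq:kbound} give $M(t)\le C_0\varepsilon+KM(t)^pt^2$. If $M(t)=2C_0\varepsilon$ at some time, then $C_0\varepsilon\le K(2C_0\varepsilon)^pt^2$, that is, $t^2\ge c\,\varepsilon^{-(p-1)}$. So $M<2C_0\varepsilon$ for $t<\min(T(\varepsilon),c'\varepsilon^{-(p-1)/2})$, and Lemma~\ref{lem:BA} gives the claim.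

\emph{The case $\int g=0$.} The linear part is large only near the light cone, so we estimate the rest separately. By Lemma~\ref{lem:linear}(c) and $\beta p>1$, $\int|u^0(y,s)|^pdy\le C$ for all $s$. The function $W(t)=\sup_{s\le t}\|u(s)-\varepsilon u^0(s)\|_\infty$ is continuous and $W(0)=0$. From $|u|^p\le2^{p-1}(|\varepsilon u^0|^p+|u-\varepsilon u^0|^p)$ and \eqref{eq:duhamel} we get, with a constant $C_1$ and for $t\le\tau$,
\[
W(t)\le C_1\varepsilon^p\tau+C_1W(t)^p\tau^2 .
\]
If $W(t)=2C_1\varepsilon^p\tau$ for some $t\le\tau$, then $\varepsilon^p\tau\le(2C_1\varepsilon^p\tau)^p\tau^2$, that is, $\tau^{p+1}\ge c\,\varepsilon^{-p(p-1)}$. Hence, for $\tau=c'\varepsilon^{-p(p-1)/(p+1)}$ with $c'$ small, $W<2C_1\varepsilon^p\tau$ on $[0,\tau]\cap[0,T(\varepsilon))$. So $u$ is bounded there, and Lemma~\ref{lem:BA} gives $T(\varepsilon)>\tau$.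
\end{proof}

\section{Upper bounds for the lifespan}\label{sec:upper}

\subsection{Linear behavior near the edge of the cone}

The following lemma is the first step of Section~\ref{sec:toy} with damping and general data.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!30] (2.2,3)--(2.85,2.35)--(0.5,0)--(-0.5,0)--(-0.65,0.15)--cycle;
\draw[->] (-4.3,0)--(4.6,0) node[right]{$y$};
\draw[->] (0,0)--(0,3.8) node[above]{$s'$};
\draw (0.5,0)--(3.9,3.4) node[right]{$s'-y=-R$};
\draw (-0.5,0)--(-3.9,3.4) node[above]{$s'+y=-R$};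
\draw[dashed] (-0.75,0.25)--(2.4,3.4) node[above]{$s'-y=\eta$};
\draw[thick] (2.85,2.35)--(2.2,3)--(-0.65,0.15);
\fill (2.2,3) circle (1.6pt) node[right]{\small$(x,s)$};
\end{tikzpicture}
\caption{A point $(x,s)$ with $s-x\le\eta$ and the part (gray) of its backward triangle that lies in the region $|y|\le s'+R$ containing the support of the solution. In the coordinates $s'-y$ and $s'+y$ the gray set lies in a rectangle with sides $\eta+R$ and $2(s+R)$. Its area is therefore at most $(\eta+R)(s+R)$, which grows linearly in $s$ and not quadratically.}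
\label{fig:strip}
\end{figure}

\begin{lemma}\label{lem:strip}
Let $\eta\ge0$, $0\le t<T(\varepsilon)$ and $K(2C_0)^p\varepsilon^{p-1}(\eta+R)(t+R)\le\frac12C_0$. Then, for $0\le s\le t$ and $s-x\le\eta$,
\[
|u(x,s)-\varepsilon u^0(x,s)|\le K(2C_0\varepsilon)^p(\eta+R)(t+R).
\]
The same holds for $0\le s\le t$ and $s+x\le\eta$.
\end{lemma}

\begin{proof}
Let $s-x\le\eta$. We may assume $|x|\le s+R$, since otherwise $u=u^0=0$ at $(x,s)$. If $(y,s')\in\Delta(x,s)$, then $s'-y\le s-x\le\eta$ and $s'+y\le s+x\le2s+R$. If also $|y|\le s'+R$, then $s'\pm y\ge-R$. With $\alpha=s'-y$, $\gamma=s'+y$ we have $dy\,ds'=\frac12d\alpha\,d\gamma$, so the part of $\Delta(x,s)$ in the support of $u$ has area at most $\frac12(\eta+R)(2s+2R)=(\eta+R)(s+R)$ and lies in $\{s'-y\le\eta\}$.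

Let $M_\eta(s)=\sup\{|u(x,s')|:s'\le s,\ s'-x\le\eta\}$. It is continuous, since $u$ is continuous with compact support in $x$, and $M_\eta(0)\le C_0\varepsilon$. By \eqref{eq:duhamel}, $M_\eta(s)\le C_0\varepsilon+KM_\eta(s)^p(\eta+R)(t+R)$ for $s\le t$. At a first time $s\le t$ with $M_\eta(s)=2C_0\varepsilon$ the hypothesis would give $2C_0\varepsilon\le\frac32C_0\varepsilon$, a contradiction. So $M_\eta<2C_0\varepsilon$ on $[0,t]$, and \eqref{eq:duhamel} gives the claim. For $s+x\le\eta$ reflect $x\mapsto-x$.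
\end{proof}

\subsection{A blow-up criterion for averages}

Let $F(t)=\int u\,dx$ and $N(t)=\int|u|^pdx$. As in the proof of Lemma~\ref{lem:linear}(b), $F\in C^2$ and $F''+bF'=N$. For $w=e^BF'$ this means
\begin{equation}\label{eq:w}
w'=e^BN\ge e^{-b_*}N\ge0,\qquad w(0)=\varepsilon\int g\,dx,\qquad N\ge(2(t+R))^{1-p}|F|^p .
\end{equation}
The last inequality is H\"older's on the support $|x|\le t+R$. In rescaled variables \eqref{eq:w} becomes the differential inequality of the next lemma. Its weight $(1+\tau)^{1-p}$ decays. However, $\Phi$ grows at least linearly, and then the time needed for blow-up from time $L$, with the weight frozen on $[L,2L]$, is bounded independently of $L$.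

\begin{lemma}\label{lem:ode}
Let $1\le\tau_0<\tau_*\le\infty$ and $c_0,k>0$. Let $\omega\in C^1([\tau_0,\tau_*))$ with $e^{-b_*}\le\omega\le e^{b_*}$, and let $\Phi\in C^2([\tau_0,\tau_*))$ satisfy
\[
\Phi(\tau_0)\ge0,\qquad (\omega\Phi')(\tau_0)\ge c_0,\qquad (\omega\Phi')'\ge k|\Phi|^p(1+\tau)^{1-p}.
\]
Then $\tau_*\le C$, where $C<\infty$ depends only on $b_*,c_0,k,p,\tau_0$.
\end{lemma}

\begin{proof}
Constants in this proof depend only on $b_*,c_0,k,p,\tau_0$. As $\omega\Phi'$ is nondecreasing, $\Phi'\ge e^{-b_*}c_0$, and $\Phi(\tau)\ge\frac12e^{-b_*}c_0\tau$ for $\tau\ge2\tau_0$. Let $L\ge2\tau_0$ and suppose $\tau_*>2L$. On $[L,2L]$ we have $1+\tau\le3L$. Multiplying the inequality by $2\omega\Phi'>0$ gives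
\[
\bigl((\omega\Phi')^2\bigr)'\ge2ke^{-b_*}(3L)^{1-p}\Phi^p\Phi'=\frac{2ke^{-b_*}}{p+1}(3L)^{1-p}(\Phi^{p+1})' .
\]
Integrating from $L$, we get $\Phi'\ge cL^{-(p-1)/2}(\Phi^{p+1}-\Phi(L)^{p+1})^{1/2}$ on $[L,2L]$, and integrating once more,
\[
L\le CL^{\frac{p-1}2}\int_{\Phi(L)}^\infty\frac{d\phi}{\sqrt{\phi^{p+1}-\Phi(L)^{p+1}}}=C\Bigl(\frac L{\Phi(L)}\Bigr)^{\frac{p-1}2}\int_1^\infty\frac{d\zeta}{\sqrt{\zeta^{p+1}-1}}\le C_5 .
\]
The last integral converges because $p>1$, and $C_5$ does not depend on $L$ because $\Phi(L)\ge cL$. For $L>C_5$ this is impossible. Hence $\tau_*\le2\max(2\tau_0,C_5+1)$.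
\end{proof}

\begin{corollary}\label{cor:criterion}
Let $A,T_1>0$, depending on $\varepsilon$, satisfy $A^{p-1}T_1^2=1$ and $T_1\ge R$. Let $\tau_0\ge1$ and $c_0>0$ be independent of $\varepsilon$. If $T(\varepsilon)>\tau_0T_1$ and
\begin{equation}\label{eq:criterion}
F(\tau_0T_1)\ge0,\qquad w(\tau_0T_1)\ge c_0A,
\end{equation}
then $T(\varepsilon)\le CT_1$ with $C$ independent of $\varepsilon$.
\end{corollary}

Here $A$ is the expected size of $u$ inside the cone at time $T_1$, and $A^{p-1}T_1^2=1$ says that the Duhamel term $A^pT_1^2$ is then as large as $A$.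

\begin{proof}
Set $F(t)=AT_1\Phi(t/T_1)$ and $\omega(\tau)=e^{B(T_1\tau)}$. Then $(\omega\Phi')(\tau)=w(T_1\tau)/A$, and \eqref{eq:w} gives
\[
(\omega\Phi')'(\tau)\ge\frac{T_1}{A}\,e^{-b_*}\bigl(2T_1(\tau+R/T_1)\bigr)^{1-p}(AT_1)^p|\Phi|^p\ge e^{-b_*}2^{1-p}A^{p-1}T_1^2\,|\Phi|^p(1+\tau)^{1-p}.
\]
Since $A^{p-1}T_1^2=1$, Lemma~\ref{lem:ode} applies with $k=e^{-b_*}2^{1-p}$ and $\tau_*=T(\varepsilon)/T_1$.
\end{proof}

\subsection{Proof of the upper bounds}

In each case we verify \eqref{eq:criterion}, with a suitable $\tau_0$, under the assumption $T(\varepsilon)>\tau_0T_1$. If $T(\varepsilon)\le\tau_0T_1$, there is nothing to prove.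

\medskip
\noindent\textbf{Case $\int g>0$.} Let $A=\varepsilon$, $T_1=\varepsilon^{-(p-1)/2}$, $\tau_0=1$. By \eqref{eq:w}, $w\ge\varepsilon\int g$, so $F'=e^{-B}w\ge e^{-b_*}\varepsilon\int g$ and $F(T_1)\ge\varepsilon(\int f+e^{-b_*}T_1\int g)\ge0$ for small $\varepsilon$. So \eqref{eq:criterion} holds with $c_0=\int g$.

\medskip
\noindent\textbf{Case $\int g<0$.} Again $A=\varepsilon$ and $T_1=\varepsilon^{-(p-1)/2}$, and now $m<0$. By Lemma~\ref{lem:linear}(b) there is $\rho_1\ge R$ with $u^0(x,t)\le m/2$ whenever $t-|x|\ge\rho_1$. Fix $\theta\in(0,1]$ with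
\[
4\theta K(2C_0)^p\le\min\bigl(\tfrac12C_0,\tfrac14|m|\bigr).
\]
Let $L>1$ be a constant to be chosen, and assume $T(\varepsilon)>LT_1$. For $t\in[T_1,LT_1]$ put $\eta_t=\theta T_1^2/t$, so that $\theta T_1/L\le\eta_t\le t$. For $\varepsilon$ small, depending on $L$, we have $\eta_t\ge2\rho_1\ge R$ and $t\ge R$, hence
\[
(\eta_t+R)(t+R)\le4\eta_tt=4\theta\varepsilon^{-(p-1)} .
\]
By the choice of $\theta$, Lemma~\ref{lem:strip} applies and gives $|u(x,t)-\varepsilon u^0(x,t)|\le\frac14\varepsilon|m|$ for $t-x\le\eta_t$. If $\rho_1\le t-x\le\eta_t$, then $x\ge0$, so $t-|x|\ge\rho_1$ and $u(x,t)\le-\frac14\varepsilon|m|$. Therefore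
\[
N(t)\ge\bigl(\tfrac14\varepsilon|m|\bigr)^p(\eta_t-\rho_1)\ge\bigl(\tfrac14\varepsilon|m|\bigr)^p\tfrac12\eta_t= c_7\,\varepsilon^pT_1^2/t=c_7\,\varepsilon/t\qquad(T_1\le t\le LT_1)
\]
with $c_7$ independent of $L$. By \eqref{eq:w}, $w(LT_1)\ge-\varepsilon|\int g|+e^{-b_*}c_7\,\varepsilon\log L$. We now fix $L$ so large that the right-hand side is at least $\varepsilon$.

It remains to make $F$ nonnegative. Since $w\ge-\varepsilon|\int g|$ at all times, $F'\ge-C\varepsilon$, and so $F(LT_1)\ge-C_8\,\varepsilon LT_1$ for small $\varepsilon$. For $t\ge LT_1$ we have $w\ge\varepsilon$ and $F'\ge e^{-b_*}\varepsilon$. Let $\tau_0=L(1+C_8e^{b_*})$. If $T(\varepsilon)>\tau_0T_1$, then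
\[
F(\tau_0T_1)\ge-C_8\,\varepsilon LT_1+e^{-b_*}\varepsilon(\tau_0-L)T_1=0 ,
\]
and \eqref{eq:criterion} holds with $c_0=1$.

\medskip
\noindent\textbf{Case $\int g=0$.} Let $T_1=\varepsilon^{-a}$ with $a=\frac{p(p-1)}{p+1}$, and $A=\varepsilon^pT_1$. Then $A^{p-1}T_1^2=\varepsilon^{p(p-1)}T_1^{p+1}=1$. Now $w(0)=0$, and $N$ must be bounded below by the pulses. This is where Lemma~\ref{lem:linear}(d), and hence $(f,g)\not\equiv(0,0)$, enters. After a reflection, if necessary, $\varphi_+\not\equiv0$. Choose a bounded interval $I$ with $\|\varphi_+\|_{L^p(I)}=:4c_6>0$. By Lemma~\ref{lem:linear}(d) there is $t_0\ge R$ with $\|u^0(t-\cdot,t)\|_{L^p(I)}\ge2c_6$ for $t\ge t_0$. Apply Lemma~\ref{lem:strip} with the fixed width $\eta=\max(0,\sup I)$. There is a small $c_2>0$ such that, for $\varepsilon$ small, $t_0\le t\le c_2\varepsilon^{-(p-1)}$ and $t<T(\varepsilon)$, its hypothesis holds and, on $\{x=t-\alpha:\alpha\in I\}$,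
\[
|u-\varepsilon u^0|\le C\varepsilon^pt\le c_6|I|^{-1/p}\varepsilon .
\]
Hence $\|u(t-\cdot,t)\|_{L^p(I)}\ge2c_6\varepsilon-c_6\varepsilon$, and
\[
N(t)\ge(c_6\varepsilon)^p,\qquad t_0\le t\le c_2\varepsilon^{-(p-1)},\ t<T(\varepsilon).
\]
As $a<p-1$, this range contains $[t_0,T_1]$ for small $\varepsilon$ if $T(\varepsilon)>T_1$. By \eqref{eq:w}, $w\ge0$ and $w(t)\ge c\,\varepsilon^p(t-t_0)$ on $[t_0,T_1]$. So $w(T_1)\ge\frac c2\varepsilon^pT_1=\frac c2A$ for small $\varepsilon$, and, as $F'=e^{-B}w$,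
\[
F(T_1)\ge-\varepsilon\Bigl|\int f\Bigr|+c'\varepsilon^p(T_1-t_0)^2\ge0
\]
for small $\varepsilon$, because $\varepsilon^{p-1}T_1^2=\varepsilon^{p-1-2a}\to\infty$, where $2a>p-1$. So \eqref{eq:criterion} holds with $\tau_0=1$.

\medskip
Together with Proposition~\ref{prop:lower} this proves Theorem~\ref{thm:order}, and with it the conjecture \eqref{eq:conj}. \qed

\section{The limit of the rescaled lifespan}\label{sec:sharp}

\subsection{The limit problem}

\begin{lemma}\label{lem:volterra}
Let $\Lambda$ be continuous on $\Gamma$. There is a unique pair of a number $\Theta=\Theta[\Lambda]\in(0,\infty]$ and a continuous solution $U$ of \eqref{eq:limit} on $\Gamma\cap\{t<\Theta\}$ such that, if $\Theta<\infty$, then $U$ is unbounded on $\Gamma\cap\{t<\Theta\}$.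
\end{lemma}

\begin{proof}
Let $\tau\ge0$, let $U$ be a continuous solution of \eqref{eq:limit} for $t\le\tau$, and let $M\ge1$ be a bound for $|U|$ on $\{t\le\tau\}$ and for $|\Lambda|$ on $\{t\le\tau+1\}$. For $\tau\le t\le\tau+\delta$, $\delta\le1$, equation \eqref{eq:limit} reads
\[
U=\hat\Lambda+\tfrac12\iint_{\Delta(x,t)\cap\Gamma\cap\{s\ge\tau\}}|U|^p,\qquad |\hat\Lambda|\le M_1:=M+\tfrac12M^p(\tau+1)^2,
\]
with a known continuous $\hat\Lambda$. The domain of integration has area at most $\delta^2$. So the right-hand side is a contraction on the continuous functions bounded by $2M_1$ if $\frac12(2M_1)^p\delta^2\le M_1$ and $p(2M_1)^{p-1}\delta^2\le1$. Thus $U$ extends by a time $\delta$ that depends only on $M$, on $p$ and on an upper bound for $\tau$. Starting from $\tau=0$, where $U(0,0)=\Lambda(0,0)$, we obtain a maximal solution. If $\Theta<\infty$ and $U$ were bounded, we could take the same $M$ for all $\tau<\Theta$ and extend $U$ beyond $\Theta$, a contradiction.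

The difference $y$ of two continuous solutions on $\{t\le\tau\}$ satisfies $\sup_x|y(x,t)|\le C\int_0^t(t-s)\sup_x|y(x,s)|\,ds$ and vanishes. So two pairs as in the lemma agree on their common time interval. They also have the same $\Theta$, since a continuous solution is bounded on $\Gamma\cap\{t\le\tau\}$ for every $\tau$ smaller than its existence time.
\end{proof}

Put $U=0$ off $\Gamma$. If $|x|>t$ and $(y,s)\in\Delta(x,t)$, then $|y|\ge|x|-(t-s)>s$, so $\Delta(x,t)\cap\Gamma=\emptyset$. Hence, on $\mathbf R\times[0,\Theta)$,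
\begin{equation}\label{eq:limit2}
U=\Lambda1_\Gamma+\tfrac12\iint_{\Delta(x,t)}|U|^p\,dy\,ds .
\end{equation}

\subsection{The rescaled equation}

If $\int g\ne0$, which we call case (i), let $T_1=\varepsilon^{-(p-1)/2}$ and $A=\varepsilon$. If $\int g=0$, case (ii), let $T_1=\varepsilon^{-p(p-1)/(p+1)}$ and $A=\varepsilon^pT_1$. In both cases $A^{p-1}T_1^2=1$. Put
\[
U_\varepsilon(x,t)=A^{-1}u(T_1x,T_1t),\qquad \ell_\varepsilon(x,t)=A^{-1}\varepsilon u^0(T_1x,T_1t),\qquad k_\varepsilon(z;t,s)=k(T_1z;T_1t,T_1s).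
\]
Then \eqref{eq:duhamel}, \eqref{eq:kbound} become
\begin{equation}\label{eq:rescaled}
U_\varepsilon=\ell_\varepsilon+\iint_{\Delta(x,t)}k_\varepsilon|U_\varepsilon|^p\,dy\,ds,\qquad |k_\varepsilon|\le K,\quad |k_\varepsilon-\tfrac12|\le C(1+T_1s)^{1-\beta},
\end{equation}
and $U_\varepsilon,\ell_\varepsilon$ are supported in $|x|\le t+\delta_\varepsilon$ with $\delta_\varepsilon=R/T_1\to0$. Throughout, $\varepsilon$ is so small that $\delta_\varepsilon\le1$. Note that $\int_0^\tau(1+T_1s)^{1-\beta}ds\to0$ for every $\tau$, by dominated convergence.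

In case (i), $\ell_\varepsilon$ is bounded and tends to $m$ in the interior of $\Gamma$. In case (ii) we will find that $\varepsilon/A=T_1^{1/p}$, so $\ell_\varepsilon$ is essentially a pair of pulses of height $T_1^{1/p}$ and width $T_1^{-1}$. They are unbounded, but they have bounded $L^p$ norm, and their $L^q$ norms for $1\le q<p$ tend to zero. So $\ell_\varepsilon$ acts only through $|\ell_\varepsilon|^p$, which behaves like the sum of point masses $a_\pm$ moving along $y=\pm s$. The mass on $y=s$ stays in $\Delta(x,t)$ up to time $s=(t+x)/2$, and $\frac12a_+\frac{t+x}2$ is the first term of $J$. We therefore subtract $\ell_\varepsilon$ in case (ii) and set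
\[
\begin{array}{llll}
\text{case (i):}& Z_\varepsilon=U_\varepsilon,& \Lambda_\varepsilon=\ell_\varepsilon,& \Lambda=m;\\[1mm]
\text{case (ii):}& Z_\varepsilon=U_\varepsilon-\ell_\varepsilon,& \Lambda_\varepsilon=\frac12\iint_{\Delta(x,t)}|\ell_\varepsilon|^p\,dy\,ds,& \Lambda=J .
\end{array}
\]

\begin{proposition}\label{prop:unified}
In case \textup{(ii)}, $a_\pm<\infty$ and $a_++a_->0$. Fix $\tau>0$. In both cases, for $t\le\tau$, $t<T(\varepsilon)/T_1$, we have
\begin{equation}\label{eq:unified}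
Z_\varepsilon=\Lambda_\varepsilon+\tfrac12\iint_{\Delta(x,t)}|Z_\varepsilon|^p\,dy\,ds+r_\varepsilon ,
\end{equation}
where the following holds for small $\varepsilon$.
\begin{enumerate}
\item[\textup{(1)}] $|\Lambda_\varepsilon|\le C_\tau$ for $t\le\tau$, and for each $\sigma>0$, $\Lambda_\varepsilon\to\Lambda1_\Gamma$ uniformly on $\{|t-|x||\ge\sigma,\ t\le\tau\}$.
\item[\textup{(2)}] For each $M'$ there is $\rho(\varepsilon)\to0$ such that, whenever $\tau'\le\tau$, $\tau'<T(\varepsilon)/T_1$ and $|Z_\varepsilon|\le M'$ for $t\le\tau'$, we have $|r_\varepsilon|\le\rho(\varepsilon)$ for $t\le\tau'$.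
\end{enumerate}
Moreover, in case \textup{(ii)}, $\int|\ell_\varepsilon|^pdx\le C$, and $\int|\ell_\varepsilon|\,dx\to0$, $\int|\ell_\varepsilon|^{p-1}dx\to0$ uniformly for $t\le\tau$.
\end{proposition}

\begin{proof}
\emph{Case (i).} Here $\ell_\varepsilon(x,t)=u^0(T_1x,T_1t)$, and (1) follows from Lemma~\ref{lem:linear}(a),(b) and the support property. Equation \eqref{eq:rescaled} is \eqref{eq:unified} with $r_\varepsilon=\iint(k_\varepsilon-\frac12)|U_\varepsilon|^p$. If $|U_\varepsilon|\le M'$, then $|r_\varepsilon|\le CM'^p(\tau+\delta_\varepsilon)\int_0^\tau(1+T_1s)^{1-\beta}ds\to0$.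

\emph{Case (ii), the norms of $\ell_\varepsilon$.} Since $\varepsilon^{-(p-1)}=T_1^{(p+1)/p}$, we have $\varepsilon/A=\varepsilon^{1-p}T_1^{-1}=T_1^{1/p}$. Hence, by Lemma~\ref{lem:linear}(c) and $\beta>1$,
\[
\int|\ell_\varepsilon(x,t)|^pdx=\int|u^0(y,T_1t)|^pdy\le C,\qquad \int|\ell_\varepsilon|\,dx=T_1^{\frac1p-1}\int|u^0(y,T_1t)|\,dy\le CT_1^{\frac1p-1}\to0 .
\]
If $p<2$, H\"older's inequality on $|x|\le\tau+1$ gives $\int|\ell_\varepsilon|^{p-1}\le C_\tau(\int|\ell_\varepsilon|)^{p-1}\to0$. If $p\ge2$, interpolation gives $\int|\ell_\varepsilon|^{p-1}\le(\int|\ell_\varepsilon|)^{\frac1{p-1}}(\int|\ell_\varepsilon|^p)^{\frac{p-2}{p-1}}\to0$.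

\emph{Case (ii), the remainder.} For real $a,b$,
\begin{equation}\label{eq:elementary}
\bigl||a+b|^p-|a|^p-|b|^p\bigr|\le C\bigl(|a|^{p-1}|b|+|a||b|^{p-1}\bigr).
\end{equation}
Indeed, if $|a|\ge|b|$, then $||a+b|^p-|a|^p|\le p(2|a|)^{p-1}|b|$ and $|b|^p\le|a|^{p-1}|b|$, and the roles of $a,b$ can be exchanged. By \eqref{eq:rescaled}, equation \eqref{eq:unified} holds with
\[
r_\varepsilon=\iint(k_\varepsilon-\tfrac12)|\ell_\varepsilon+Z_\varepsilon|^p+\tfrac12\iint\bigl(|\ell_\varepsilon+Z_\varepsilon|^p-|\ell_\varepsilon|^p-|Z_\varepsilon|^p\bigr),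
\]
where both integrals extend over $\Delta(x,t)$. Let $|Z_\varepsilon|\le M'$. The $y$-integral of $|\ell_\varepsilon+Z_\varepsilon|^p$ is bounded, so the first term is at most $C\int_0^\tau(1+T_1s)^{1-\beta}ds\to0$. By \eqref{eq:elementary} the second is at most $C\int_0^\tau\int(|\ell_\varepsilon|^{p-1}M'+|\ell_\varepsilon|M'^{p-1})\,dy\,ds\to0$. This is (2).

\emph{Case (ii), the limit of $\Lambda_\varepsilon$.} The bound in (1) follows from $\int|\ell_\varepsilon|^p\le C$. For $s>0$,
\[
\int_{y>0}|\ell_\varepsilon(y,s)|^pdy=\int_{-R}^{T_1s}|u^0(T_1s-\alpha,T_1s)|^pd\alpha .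
\]
By Lemma~\ref{lem:linear}(c) the integrand is at most $C(1+\alpha_+)^{-\beta p}$, which is integrable over $[-R,\infty)$ as $\beta p>1$. In the limit, $|\varphi_+|^p$ has the same majorant, so $a_+<\infty$. By Lemma~\ref{lem:linear}(d) and dominated convergence the integral tends to $a_+$ as $T_1s\to\infty$, hence, as $\varepsilon\to0$, uniformly for $s\ge\sigma'$, for every $\sigma'>0$. If $\delta_\varepsilon<\sigma'$, the part of this mass with $|s-y|>\sigma'$ has $\alpha>T_1\sigma'$ and is at most $C\int_{T_1\sigma'}^\infty(1+\alpha)^{-\beta p}d\alpha\to0$.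

Let $t-|x|\ge\sigma\ge\sigma'$, $t\le\tau$. At time $s$ the interval $\{|s-y|\le\sigma'\}$ lies in the slice $[x-(t-s),x+(t-s)]$ of $\Delta(x,t)$ if $s\le(t+x-\sigma')/2$: the right end requires exactly this, and the left end requires $\sigma'\le t-x$. It is disjoint from the slice if $s>(t+x+\sigma')/2$. The times in between, and the times $s<\sigma'$, contribute $O(\sigma')$, because the mass is bounded. So the part $y>0$ contributes
\[
\tfrac12a_+\,\frac{t+x}2+O(\sigma')+o(1)
\]
to $\Lambda_\varepsilon(x,t)$, uniformly, where $o(1)$ refers to $\varepsilon\to0$ with $\sigma'$ fixed. By reflection the part $y<0$ contributes $\frac12a_-\frac{t-x}2+O(\sigma')+o(1)$, with $a_-<\infty$. Letting first $\varepsilon\to0$ and then $\sigma'\to0$, we obtain $\Lambda_\varepsilon\to J$ uniformly on $\{t-|x|\ge\sigma,\ t\le\tau\}$. For $|x|\ge t+\sigma$ we have $\Lambda_\varepsilon=0$ as soon as $\delta_\varepsilon<\sigma$. Finally, $a_++a_->0$ because $\varphi_\pm$ are continuous and not both identically zero.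
\end{proof}

\subsection{Convergence before blow-up}

\begin{proposition}\label{prop:liminf}
Let $\Theta=\Theta[\Lambda]$ and $0<\tau<\Theta$. For small $\varepsilon$ we have $T(\varepsilon)>\tau T_1$, the functions $Z_\varepsilon$ are bounded on $\{t\le\tau\}$ uniformly in $\varepsilon$, and $\|Z_\varepsilon(t)-U(t)\|_{L^1}\to0$ uniformly for $t\le\tau$. In particular $\liminf_{\varepsilon\to0}T(\varepsilon)/T_1\ge\Theta$ and $0<\Theta<\infty$.
\end{proposition}

Near $|x|=t$ the function $\Lambda_\varepsilon$ need not converge uniformly. We therefore compare in $L^1$ first, where a thin neighborhood of $|x|=t$ is harmless, and return to a pointwise bound afterwards.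

\begin{proof}
Let $M'=1+\sup_{t\le\tau}|U|+\sup_{\varepsilon,\,t\le\tau}|\Lambda_\varepsilon|+\sup_{\Gamma,\,t\le\tau}|\Lambda|$, with small $\varepsilon$. At $t=0$ we have $Z_\varepsilon=\Lambda_\varepsilon$ in case (i) and $Z_\varepsilon=0$ in case (ii), so $\|Z_\varepsilon(0)\|_\infty<M'$. As long as $|Z_\varepsilon|\le M'$ on $[0,t]$ and $t\le\tau$, subtracting \eqref{eq:limit2} from \eqref{eq:unified} gives
\begin{equation}\label{eq:difference}
|Z_\varepsilon-U|\le|\Lambda_\varepsilon-\Lambda1_\Gamma|+o(1)+C\iint_{\Delta(x,t)}|Z_\varepsilon-U|\,dy\,ds,\qquad C=\tfrac p2M'^{p-1},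
\end{equation}
and both functions vanish for $|x|>t+\delta_\varepsilon$. Here and below $o(1)$ is uniform in $x$ and $t$, by (2) of Proposition~\ref{prop:unified}. Put $Y(t)=\|Z_\varepsilon(t)-U(t)\|_{L^1}$ and integrate over $|x|\le\tau+1$:
\[
Y(t)\le\|\Lambda_\varepsilon-\Lambda1_\Gamma\|_{L^1(|x|\le\tau+1)}+o(1)+2C\int_0^t(t-s)Y(s)\,ds .
\]
By (1) of Proposition~\ref{prop:unified} the first term tends to zero uniformly in $t\le\tau$: the set $|t-|x||<\sigma$ has measure at most $4\sigma$, and the integrand is bounded there. So $Y=o(1)$ by Gronwall's inequality. Returning to \eqref{eq:difference}, where the double integral is at most $\int_0^tY\,ds$, we get $|Z_\varepsilon-U|\le|\Lambda_\varepsilon-\Lambda1_\Gamma|+o(1)$. Hence $|Z_\varepsilon|\le M'-1+o(1)\le M'-\frac12$ for small $\varepsilon$, as long as $|Z_\varepsilon|\le M'$. Since $t\mapsto\|Z_\varepsilon(t)\|_\infty$ is continuous, the bound $M'$ is never reached, and the estimates hold for all $t\le\tau$ with $t<T(\varepsilon)/T_1$. For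 each $\varepsilon$ the function $\ell_\varepsilon$ is bounded, so $U_\varepsilon$ is bounded at these times, and Lemma~\ref{lem:BA} gives $T(\varepsilon)>\tau T_1$.

By Theorem~\ref{thm:order}, $T(\varepsilon)\le CT_1$. So $\tau<C$ for every $\tau<\Theta$, and $\Theta<\infty$. Lemma~\ref{lem:volterra} gives $\Theta>0$.
\end{proof}

\subsection{Blow-up at the limiting time}

\begin{proposition}\label{prop:limsup}
$\limsup_{\varepsilon\to0}T(\varepsilon)/T_1\le\Theta=\Theta[\Lambda]$.
\end{proposition}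

Convergence on $\{t\le\tau\}$ for every $\tau<\Theta$ does not by itself say what happens after time $\Theta$. However, unboundedness of $U$ near $\Theta$ means that backward triangles carry arbitrarily large integrals of $|U|^p$. These make $U_\varepsilon$ large on a whole later region, which then blows up quickly.

\begin{proof}
Suppose that $T(\varepsilon)>(\Theta+2\delta)T_1$ along a sequence $\varepsilon\to0$, for some $\delta>0$. In the following $\varepsilon$ belongs to this sequence.

\emph{Large integrals.} Since $U$ is bounded for $t\le\tau<\Theta$ and unbounded for $t<\Theta$, there are $(x_n,t_n)\in\Gamma$ with $t_n\uparrow\Theta$, $t_n<\Theta$, $|U(x_n,t_n)|\to\infty$, $x_n\to x_*$ and $|x_n-x_*|<\delta/4$. Let $\sigma=\Theta/2$ and assume $t_n>\sigma$. As $\Lambda$ is bounded on bounded sets and $U$ is bounded for $t\le\sigma$, \eqref{eq:limit} gives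
\[
G_n:=\iint_{\Delta(x_n,t_n)\cap\{s\ge\sigma\}}|U|^p\,dy\,ds\to\infty .
\]

\emph{A region in the future.} Let $t_*=\Theta+\delta/2$ and
\[
P=\bigl\{(x,t):t_*\le t<t_*+\tfrac\delta4,\ |x-x_*|\le\tfrac\delta4-(t-t_*)\bigr\}.
\]
Let $(x,t)\in P$. We collect four facts.
\begin{itemize}
\item As $|x_*|\le\Theta$, we have $t-|x|\ge\delta/4$. Hence $|\ell_\varepsilon|\le C$ on $P$: in case (i) by Lemma~\ref{lem:linear}(a), and in case (ii) because $|\ell_\varepsilon|\le CT_1^{1/p}(T_1\delta/4)^{-\beta}\to0$ by Lemma~\ref{lem:linear}(c).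
\item $\Delta(x_n,t_n)\subset\Delta(x,t)$, because $|x-x_n|\le\delta/2\le t-t_n$. The sets $\Delta(x_n,t_n)$ and $\{s\ge t_*\}$ are disjoint.
\item For small $\varepsilon$, \eqref{eq:rescaled} gives $k_\varepsilon\ge\frac14$ for $s\ge\sigma$ and $|z|\le t-s$.
\item $\int_0^\sigma\int|U_\varepsilon|^pdy\,ds\le C$ by Proposition~\ref{prop:liminf} with $\tau=\sigma$, and in case (ii) also by $\int|\ell_\varepsilon|^p\le C$.
\end{itemize}
Therefore, with $C_1$ independent of $\varepsilon$ and $n$,
\[
U_\varepsilon(x,t)\ge-C_1+\tfrac14\iint_{\Delta(x_n,t_n)\cap\{s\ge\sigma\}}|U_\varepsilon|^p+\tfrac14\iint_{\Delta(x,t)\cap\{s\ge t_*\}}|U_\varepsilon|^p\qquad\text{on }P.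
\]
By Proposition~\ref{prop:liminf} with $\tau=t_n$, the $Z_\varepsilon$ are uniformly bounded and converge to $U$ in $L^1$, uniformly for $s\le t_n$, so $|Z_\varepsilon|^p\to|U|^p$ in $L^1(\{s\le t_n\})$. In case (i) the first integral thus tends to $G_n$. In case (ii), \eqref{eq:elementary} gives
\[
|\ell_\varepsilon+Z_\varepsilon|^p\ge|Z_\varepsilon|^p-C\bigl(|\ell_\varepsilon|^{p-1}|Z_\varepsilon|+|\ell_\varepsilon||Z_\varepsilon|^{p-1}\bigr),
\]
and the integral of the last term tends to zero by Proposition~\ref{prop:unified}. So in both cases the limit inferior of the first integral is at least $G_n$. Hence for every $G>0$, choosing first $n$ large and then $\varepsilon$ small,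
\begin{equation}\label{eq:onP}
U_\varepsilon(x,t)\ge G+\tfrac14\iint_{\Delta(x,t)\cap\{s\ge t_*\}}|U_\varepsilon|^p\,dy\,ds\qquad\text{on }P .
\end{equation}

\emph{Blow-up in $P$.} If $(x,t)\in P$ and $(y,s)\in\Delta(x,t)$ with $s\ge t_*$, then $|y-x_*|\le|x-x_*|+t-s\le\frac\delta4-(s-t_*)$, so $(y,s)\in P$. Let $\gamma(t)=\min\{U_\varepsilon(x,t):(x,t)\in P\}$, a continuous function with $\gamma\ge G$. The slices of $\Delta(x,t)$ have length $2(t-s)$, so \eqref{eq:onP} gives
\[
\gamma(t)\ge h(t):=G+\tfrac12\int_{t_*}^t(t-s)\gamma(s)^p\,ds .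
\]
Then $h''=\frac12\gamma^p\ge\frac12h^p$, $h(t_*)=G$, $h'(t_*)=0$ and $h'\ge0$. Multiplying by $2h'$ and integrating, we obtain $h'^2\ge\frac1{p+1}(h^{p+1}-G^{p+1})$. So $h$ can be finite only on an interval of length at most
\[
\int_G^\infty\sqrt{\frac{p+1}{h^{p+1}-G^{p+1}}}\,dh=c_pG^{-\frac{p-1}2},\qquad c_p<\infty .
\]
Choose $G$ so large that this is less than $\delta/4$. But $U_\varepsilon$ is bounded for $t\le\Theta+\delta$, so $h$ is finite on all of $[t_*,t_*+\frac\delta4)$. This is a contradiction.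
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sharp}}

Propositions~\ref{prop:liminf} and \ref{prop:limsup} give $\lim T(\varepsilon)/T_1=\Theta[\Lambda]\in(0,\infty)$. In case (ii) this, with the statements on $a_\pm$ in Proposition~\ref{prop:unified}, is the assertion. In case (i), $\Lambda=m$, and it remains to compute $\Theta[m]$.

The constant $m$ is invariant under Lorentz transformations, which suggests a solution that depends only on $t^2-x^2$. Let $\Psi$ be the solution of
\[
\Psi(z)=m+\tfrac14\int_0^z\frac1{z'}\int_0^{z'}|\Psi(\zeta)|^p\,d\zeta\,dz'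
\]
on its maximal interval $[0,z_*)$; if $z_*<\infty$, then $\Psi$ is unbounded. For $\psi(r)=\Psi(r^2)$ this means $r\psi'(r)=2r^2\Psi'(r^2)=\frac12\int_0^{r^2}|\Psi|^pd\zeta$, hence $(r\psi')'=r|\psi|^p$, that is, $\psi''+\frac1r\psi'=|\psi|^p$ with $\psi(0)=m$, $\psi'(0)=0$. In the coordinates $\xi'=s+y$, $\eta'=s-y$ the set $\Delta(x,t)\cap\Gamma$ is the rectangle $[0,\xi]\times[0,\eta]$ with $\xi=t+x$, $\eta=t-x$, and $dy\,ds=\frac12d\xi'd\eta'$. Substituting first $\zeta=\xi'\eta'$ and then $z'=\xi'\eta$,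
\[
\tfrac12\iint_{\Delta(x,t)\cap\Gamma}|\Psi(s^2-y^2)|^p\,dy\,ds=\tfrac14\int_0^\xi\int_0^\eta|\Psi(\xi'\eta')|^pd\eta'd\xi'=\tfrac14\int_0^{\xi\eta}\frac1{z'}\int_0^{z'}|\Psi(\zeta)|^pd\zeta\,dz' .
\]
So $U(x,t)=\Psi(t^2-x^2)$ solves \eqref{eq:limit} with $\Lambda=m$. On $\Gamma\cap\{t\le\tau\}$ the range of $t^2-x^2$ is $[0,\tau^2]$. Therefore, by the uniqueness in Lemma~\ref{lem:volterra}, $\Theta[m]=\sqrt{z_*}$ is the blow-up radius of $\psi$, which is finite by Proposition~\ref{prop:liminf}. Finally, let $\psi_\pm$ be the solution with $\psi_\pm(0)=\pm1$, $\psi_\pm'(0)=0$. Then $\psi(r)=|m|\,\psi_{\operatorname{sgn}m}(|m|^{(p-1)/2}r)$, since both sides satisfy the same equation and have the same initial values. Hence $\Theta[m]=|m|^{-(p-1)/2}\Theta_{\operatorname{sgn}m}$. \qed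

\begin{remark}
In (ii), $\Theta[cJ]=c^{-(p-1)/(p+1)}\Theta[J]$ for $c>0$. Indeed, if $U$ solves \eqref{eq:limit} with $\Lambda=J$ and $\nu=c^{(p-1)/(p+1)}$, then $\nu^{2/(p-1)}U(\nu x,\nu t)$ solves it with $\Lambda=\nu^{2/(p-1)+1}J=cJ$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{A new classification of semilinear damped wave equations by lifespan estimates}, \texttt{http://researchmap.jp/read0165468/presentations/33274121/attachment\_file.pdf}.
\end{thebibliography}

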